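# Folding graphs with two labels, and lifts of the identity from $X\times Y$ to $X*Y$

## 1. A rose whose edges carry two labels

Let $X$ be the free group on $x_1,\dots,x_n$ with $n\ge 1$, let $Q$ be any group, and let
$$v=\big((a_1,c_1),\dots,(a_N,c_N)\big)$$
be a tuple of elements of $X\times Q$ whose first coordinates $a_1,\dots,a_N$ generate $X$. We turn $v$ into a picture. Draw a central vertex. For each $i$ with $a_i\neq 1$ attach a petal, that is, a cycle through the center whose edges spell a word for $a_i$ in the letters $x_j^{\pm1}$. Give each edge a second label, an element of $Q$, so that the product of the second labels around the $i$-th petal is $c_i$. A pair with $a_i=1$ gets no petal; its $c_i$ is put into a finite tuple of elements of $Q$ that is kept beside the graph.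

Now fold, in the manner of Stallings: whenever two different edges start at the same vertex and carry the same letter, glue them. There are two cases.

* If the two edges end at different vertices, gluing them also glues two vertices. The $Q$-labels can be rearranged beforehand so that the two edges carry the same element of $Q$, and nothing is lost.
* If the two edges end at the same vertex, their $Q$-labels $p,p'$ may differ, and no rearrangement cures this. We glue anyway, add the discrepancy $p^{-1}p'$ to the tuple beside the graph, and from then on read all $Q$-labels modulo the normal closure of the tuple.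

We shall see that folding always ends at the rose with one loop for each $x_j$. What we want is the tuple that has accumulated beside it.

**Example 1.1.** Let $n=1$, $x=x_1$, and $v=((x^2,u),(x,v_0))$ with $u,v_0\in Q$. The first petal has edges $e_1,e_2$, both labelled $x$, meeting at a vertex $m$; the second petal is a loop $l$ labelled $x$ with second label $v_0$. The tuple is empty at first.

*First way.* Choose second labels $v_0$ on $e_1$ and $v_0^{-1}u$ on $e_2$; their product is $u$, as required. Glue $e_1$ to $l$. This identifies $m$ with the center, and $e_2$ becomes a loop with second label $v_0^{-1}u$. Now glue $e_2$ to $l$: the ends agree, and the discrepancy is $v_0^{-1}\cdot v_0^{-1}u=v_0^{-2}u$.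

*Second way.* Start from the other end of the first petal. Choose second labels $uv_0^{-1}$ on $e_1$ and $v_0$ on $e_2$, and glue the reverse of $e_2$ to the reverse of $l$. Then $e_1$ becomes a loop with second label $uv_0^{-1}$, and gluing it to $l$ produces the discrepancy $v_0^{-1}\cdot uv_0^{-1}$.

The two results are different elements, but $v_0\,(v_0^{-2}u)\,v_0^{-1}=v_0^{-1}uv_0^{-1}$, so they are conjugate in $Q$.

The example shows what to expect. The accumulated tuple depends on the order of the folds, but only up to the moves in the definition of Andrews–Curtis equivalence. The plan of the lecture is to show that the class of this tuple is well defined, and that it does not change when $v$ is changed by Nielsen moves. That invariance settles a question about automorphisms of a free group, to which we now turn.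

## 2. Automorphisms of $X*Y$ that preserve the images of the $z_i$

Let $X=X^n$ and $Y=Y^n$ be free of rank $n$ with bases $x_1,\dots,x_n$ and $y_1,\dots,y_n$, and let $F=X*Y$. Let $\xi:F\to X$ be the homomorphism with $x_i\mapsto x_i$, $y_i\mapsto 1$, and $\eta:F\to Y$ the one with $x_i\mapsto 1$, $y_i\mapsto y_i$. Then $\pi=(\xi,\eta):F\to X\times Y$ is the natural projection. Put
$$z_i=x_iy_i,\qquad \pi(z_i)=(x_i,y_i),\qquad Z=Z^n=\langle z_1,\dots,z_n\rangle .$$
Since $x_i=z_iy_i^{-1}$, the tuple $(z,y)=(z_1,\dots,z_n,y_1,\dots,y_n)$ generates $F$ and is in fact a basis: it arises from $(x,y)$ by multiplying $x_i$ by $y_i$ on the right.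

**Definition 2.1.** $\mathscr A_n$ is the set of $\alpha\in\mathrm{Aut}(F)$ such that

(i) $\pi\alpha(z_i)=\pi(z_i)$ for all $i\le n$, and

(ii) $\xi\alpha(y_i)=1$ for all $i\le n$.

$\mathscr K_n$ is the subgroup of those $\kappa\in\mathrm{Aut}(F)$ with $\pi\kappa=\pi$, i.e. the lifts to $F$ of the identity of $X\times Y$. Clearly $\mathscr K_n\subseteq\mathscr A_n$.

**Example 2.2.** Let $n=2$, and let $\kappa$ fix $x_2,y_1,y_2$ and send $x_1\mapsto x_1\,x_2y_2x_2^{-1}y_2^{-1}$. This is an automorphism, since $x_1$ is multiplied by a word in the other basis elements. The commutator of $x_2$ and $y_2$ is killed by $\pi$, so $\kappa\in\mathscr K_2$. But $\kappa(z_1)=x_1x_2y_2x_2^{-1}y_2^{-1}y_1\ne z_1$. So an element of $\mathscr A_n$ need not fix $Z$.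

The paper "Free Heegaard Diagrams and Extended Nielsen Transformations, II" contains the conjecture that every element of $\mathscr A_n$ fixes $Z$ after a correction by an element of $\mathscr K_n$. This is true.

**Theorem 2.3.** For each $n$ and each $\alpha\in\mathscr A_n$ there is $\kappa\in\mathscr K_n$ such that $\kappa\alpha\mid Z^n=\mathrm{id}$, that is, $\kappa\alpha(z_i)=z_i$ for all $i\le n$.

For $n=0$ there is nothing to prove; we assume $n\ge1$ from now on.

**A reformulation.** It suffices to find $\beta\in\mathrm{Aut}(F)$ with
$$\beta(z_i)=z_i\ \text{ for all } i,\qquad \pi\beta=\pi\alpha. \tag{1}$$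
Indeed, put $\kappa=\beta\alpha^{-1}$. Then $\pi\kappa=\pi\beta\alpha^{-1}=\pi\alpha\alpha^{-1}=\pi$, so $\kappa\in\mathscr K_n$, and $\kappa\alpha=\beta$ fixes every $z_i$.

For $\alpha\in\mathscr A_n$, condition (ii) gives $\pi\alpha(y_i)=(1,w_i)$ with
$$w_i=\eta\alpha(y_i)\in Y .$$
So (1) asks us to complete $z$ to a basis $(z,b'')$ of $F$ with $\pi(b_i'')=(1,w_i)$; then $\beta(z_i)=z_i$, $\beta(y_i)=b_i''$ satisfies (1), because $\pi\beta$ and $\pi\alpha$ agree on the basis $(z,y)$.

**The case $n=1$.** Here $X\times Y\cong\mathbb Z^2$ and $\pi$ is the abelianization of $F$. The automorphism $\alpha$ induces an automorphism of $\mathbb Z^2$. In the basis $\pi(z_1),\pi(y_1)$ it fixes the first vector and multiplies the second by $m$, where $w_1=y_1^m$. Its determinant is $m$, so $m=\pm1$. Take $b_1''=y_1^{m}$: the pair $(z_1,y_1^{\pm1})$ is a basis with $\pi(y_1^{m})=(1,w_1)$, and we are done.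

**A case with $n=2$.** Suppose $w=(y_2y_1y_2^{-1},\,y_2)$. Take $b_1''=z_2y_1z_2^{-1}$ and $b_2''=y_2$. Then $(z_1,z_2,b_1'',b_2'')$ is a basis, $\xi(b_1'')=x_2\cdot1\cdot x_2^{-1}=1$, and $\eta(b_1'')=y_2y_1y_2^{-1}$. The point is that conjugating by a word in the $z_i$ costs nothing: the $z_i$ stay untouched, $\xi$ still kills the result, and under $\eta$ we can conjugate by any element of $Y$ we like. We next turn this remark into a lemma.

## 3. Nielsen moves, Andrews–Curtis moves, and what must be proved

**Definition 3.1.** Let $Q$ be a group and $t=(t_1,\dots,t_r)\in Q^r$, $r\ge0$. The *AC moves* (Andrews–Curtis moves) are: permute the entries; invert an entry; replace $t_i$ by $t_it_j$ with $j\ne i$; replace $t_i$ by $gt_ig^{-1}$ with $g\in Q$. Write $\sim$ for the equivalence relation they generate, $[t]$ for the class of $t$, and $N_t$ for the normal closure of $\{t_1,\dots,t_r\}$ in $Q$.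

The inverse of a move is a composition of moves (for instance $t_i\mapsto t_it_j^{-1}$ is: invert $t_j$, multiply, invert $t_j$ back). So equivalent tuples are connected by a chain of moves. Each move leaves $N_t$ unchanged, so $N_t$ depends only on $[t]$. For example, for $r=1$ the class of $t_1$ consists of all conjugates of $t_1^{\pm1}$.

**Lemma 3.2.** (a) If $t\sim t'$, then $(t,s)\sim(t',s)$ for each $s\in Q$.

(b) If $s,s'\in Q$ satisfy $s'N_t=gs^{\pm1}g^{-1}N_t$ for some $g\in Q$ and some sign, then $(t,s)\sim(t,s')$.

*Proof.* (a) Perform the moves on the first entries only. (b) Conjugating and inverting $s$ are moves, so we may replace $s$ by $gs^{\pm1}g^{-1}$. Then $s'=sm$ with $m\in N_t$, and $m$ is a product of elements $ht_i^{\pm1}h^{-1}$. It is enough to multiply $s$ by one of these. Replace $t_i$ by $ht_i^{\pm1}h^{-1}$, multiply $s$ by this entry, and then undo the change of $t_i$. $\square$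

**Definition 3.3.** *Nielsen moves* on a tuple of elements of a group are: permute the entries; invert an entry; replace the first entry $v_1$ by $v_1v_2$. Two tuples are *Nielsen equivalent* if they are connected by Nielsen moves.

Nielsen's theorem says that any two ordered bases of a free group of finite rank are Nielsen equivalent. Applying a homomorphism to every tuple of the connecting chain, we see that the images of two bases under a homomorphism are Nielsen equivalent too.

**Lemma 3.4 (lifting AC moves).** Let $F$ be a free group, $\xi:F\to X$ and $\eta:F\to Q$ homomorphisms, and $(z_1,\dots,z_n,b_1,\dots,b_k)$ a basis of $F$ with $\xi(b_j)=1$ for all $j$. Suppose $\eta(z_1),\dots,\eta(z_n)$ generate $Q$. If $w'\sim(\eta(b_1),\dots,\eta(b_k))$ in $Q$, then there are $b_1'',\dots,b_k''\in F$ such that $(z,b'')$ is a basis of $F$, $\xi(b_j'')=1$ and $\eta(b_j'')=w_j'$ for all $j$.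

*Proof.* By induction along a chain of AC moves it suffices to lift one move. A permutation, an inversion, or $t_i\mapsto t_it_j$ is lifted by the same move on $b$; the result together with $z$ is again a basis, and $\xi$ still kills the new entries. For $t_i\mapsto gt_ig^{-1}$, choose $h\in\langle z_1,\dots,z_n\rangle$ with $\eta(h)=g$ and replace $b_i$ by $hb_ih^{-1}$. Since $h$ is a word in the $z$'s, which are kept, $(z,b)$ remains a basis. Moreover $\xi(hb_ih^{-1})=\xi(h)\xi(h)^{-1}=1$ and $\eta(hb_ih^{-1})=g\,\eta(b_i)\,g^{-1}$. $\square$

In Theorem 2.3 the elements $\eta(z_i)=y_i$ generate $Y$, and $\eta(y_j)=y_j$. By Lemma 3.4 and the reformulation (1), it is enough to prove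
$$w\sim(y_1,\dots,y_n)\quad\text{in } Y. \tag{2}$$

**What we know about $w$, and where the direct approach stops.** The bases $(z,y)$ and $(\alpha(z),\alpha(y))$ are Nielsen equivalent, hence so are their images
$$\big((x_i,y_i)_i,(1,y_i)_i\big)\quad\text{and}\quad\big((x_i,y_i)_i,(1,w_i)_i\big) \tag{3}$$
in $X\times Y$. The first thing to extract is that the second tuple generates $X\times Y$. Put $N=N_w$ and pass to $X\times Y/N$. There the elements $(x_i,y_iN)$ alone generate. But they generate the graph of the homomorphism $\varphi:X\to Y/N$, $x_i\mapsto y_iN$. Since this graph contains $(1,y_iN)$, we get $y_iN=\varphi(1)=1$ for all $i$. So $N_w=Y$: the tuple $w$ normally generates $Y$.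

Here this argument stops. To pass from "$w$ normally generates $Y$" to (2) is exactly what the Andrews–Curtis conjecture (without stabilization) asserts, and we do not want to assume it. We have used only that the tuples in (3) generate the same group; we must use the whole chain of Nielsen moves.

Following the chain step by step meets another obstacle. A single Nielsen move can leave the tuples of the shape $((x_i,u_i)_i,(1,w_j)_j)$: for instance $(1,w_1)$ may become $(x_1,w_1u_1)$. So in the middle of the chain there is no visible tuple $w$ whose class we could track. What is needed is an AC class attached to *every* tuple in $X\times Q$ whose first coordinates generate $X$, which equals $[w]$ for tuples of this shape and is unchanged by Nielsen moves. The folding process of Section 1 provides it, and the result is the following.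

**Theorem 3.5.** Let $Q$ be a group and $u_i,u_i',w_j,w_j'\in Q$ for $i\le n$, $j\le k$. If the $(n+k)$-tuples $((x_i,u_i)_i,(1,w_j)_j)$ and $((x_i,u_i')_i,(1,w_j')_j)$ in $X\times Q$ are Nielsen equivalent, then $w\sim w'$ in $Q$.

**Proof of Theorem 2.3 from Theorem 3.5.** The tuples (3) are Nielsen equivalent, so Theorem 3.5 with $Q=Y$ gives $w\sim y$, which is (2). Lemma 3.4 with $b=y$ and $w'=w$ gives a basis $(z,b'')$ of $F$ with $\pi(b_i'')=(1,w_i)$. The automorphism $\beta$ with $\beta(z_i)=z_i$, $\beta(y_i)=b_i''$ satisfies (1), and $\kappa=\beta\alpha^{-1}$ is as required. $\square$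

It remains to prove Theorem 3.5. This takes Sections 4 to 8.

## 4. Decorated graphs and gauge changes

Put $L=\{x_1^{\pm1},\dots,x_n^{\pm1}\}\subset X$. Graphs are in Serre's sense: each edge $e$ has an inverse edge $\bar e\ne e$ with $\bar{\bar e}=e$, an origin $o(e)$ and a terminus $\tau(e)=o(\bar e)$.

**Definition 4.1.** A *decorated graph* $D=(G,\lambda,T,q)$ consists of

* a finite connected graph $G$ with vertex set $V$ and edge set $E$;
* a map $\lambda:E\to L$ with $\lambda(\bar e)=\lambda(e)^{-1}$;
* an AC class $T$ of tuples in $Q$, with normal closure $N_T$;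
* a map $q:E\to Q/N_T$ with $q(\bar e)=q(e)^{-1}$.

Both labels are extended multiplicatively to paths. We require

(S) for one vertex $v$, the map $\lambda:\{\text{closed paths at }v\}\to X$ is onto.

If (S) holds at $v$, it holds at every vertex $v_1$: choose a path $p$ from $v_1$ to $v$; the labels of the closed paths $p\,c\,\bar p$, with $c$ closed at $v$, fill $\lambda(p)X\lambda(p)^{-1}=X$.

**Definition 4.2.** For $g:V\to Q/N_T$ the *gauge change* of $q$ by $g$ is
$$q^g(e)=g(o(e))\,q(e)\,g(\tau(e))^{-1}.$$
An *isomorphism* $D\to D'$ is a graph isomorphism that preserves $\lambda$ and carries $q'$ to $q^g$ for some $g$, where $T=T'$ is required.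

We have $q^g(\bar e)=q^g(e)^{-1}$ and $(q^g)^h=q^{hg}$, so isomorphism is an equivalence relation. Gauge changes are the "rearrangements" of Section 1.

**Example 4.3.** In Example 1.1 the graph has two vertices, the center and $m$, and $T=[\,()\,]$ with $N_T=1$. The first choice of second labels is $q(e_1)=v_0$, $q(e_2)=v_0^{-1}u$. The gauge $g$ with value $1$ at the center and $g(m)=vu^{-1}v$, with $v=v_0$, turns it into
$$q^g(e_1)=v_0(v_0u^{-1}v_0)^{-1}=uv_0^{-1},\qquad q^g(e_2)=v_0u^{-1}v_0\cdot v_0^{-1}u=v_0,$$
the second choice. So both choices describe the same decorated graph up to isomorphism.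

## 5. The two types of fold

**Definition 5.1.** A *foldable pair* of $D$ is $f=\{e,e'\}$ with $e\neq e'$, $o(e)=o(e')$ and $\lambda(e)=\lambda(e')$. It is of *type I* if $\tau(e)\ne\tau(e')$ and of *type II* if $\tau(e)=\tau(e')$.

Since $\lambda(\bar e)=\lambda(e)^{-1}\ne\lambda(e)$, the sets $\{e,e'\}$ and $\{\bar e,\bar e'\}$ are disjoint. Let $G_f$ be the quotient of $G$ by $e\sim e'$, $\bar e\sim\bar e'$, $\tau(e)\sim\tau(e')$; no other identifications are forced, and $\lambda$ descends to $G_f$ (so no edge of $G_f$ equals its inverse). We now put $T$ and $q$ on $G_f$. The aim in each case is a decorated graph $D_f$ that is well defined up to isomorphism and depends only on the isomorphism class of $D$ with its pair $f$.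

**Type I.** *Choose a gauge for which $q(e)=q(e')$, let $q$ descend to $G_f$, and keep $T$.*

Such a gauge exists. In $q^g(e)=q^g(e')$ the factor $g(o(e))=g(o(e'))$ cancels, and the condition becomes
$$q(e)\,g(\tau(e))^{-1}=q(e')\,g(\tau(e'))^{-1}. \tag{4}$$
Since $\tau(e)\ne\tau(e')$, we may put $g(\tau(e))=q(e')^{-1}q(e)$ and $g=1$ at all other vertices; then both sides of (4) are $q(e')$. (This is valid even if $\tau(e)$ or $\tau(e')$ equals $o(e)$, since $g(o(e))$ has canceled.)

The choice does not matter. Suppose $q$ and $q^g$ both take equal values on $e$ and $e'$. Then (4) with $q(e)=q(e')$ gives $g(\tau(e))=g(\tau(e'))$. So $g$ descends to the vertices of $G_f$, and it is a gauge change between the two results. In particular, replacing $q$ by a gauge-equivalent labelling at the start does not change $D_f$ up to isomorphism.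

**Type II.** *Let $s\in Q$ be a lift of $q(e)^{-1}q(e')\in Q/N_T$. Put $T'=[(t,s)]$ with $t\in T$, and reduce $q$ modulo $N_{T'}$.* Then $q(e)=q(e')$ modulo $N_{T'}$, and $q$ descends to $G_f$.

Again the choices do not matter. Another $t\in T$ gives the same $T'$ by Lemma 3.2(a), and another lift $s$ by Lemma 3.2(b). Exchanging $e$ and $e'$ inverts $q(e)^{-1}q(e')$, which is harmless by Lemma 3.2(b). A gauge change gives
$$q^g(e)^{-1}q^g(e')=g(\tau(e))\,q(e)^{-1}q(e')\,g(\tau(e'))^{-1}, \tag{5}$$
which is a conjugate of the old element because $\tau(e)=\tau(e')$; so $T'$ is unchanged, and the reduced labels differ by the reduced gauge, which lives on $G_f$ because no vertices are identified.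

Finally, in type II the pair $\{\bar e,\bar e'\}$ is also foldable: its origins agree since $\tau(e)=\tau(e')$, and it is of type II since $o(e)=o(e')$. It has the same quotient graph, and its element is
$$q(\bar e)^{-1}q(\bar e')=q(e)q(e')^{-1}=q(e)\,\big(q(e)^{-1}q(e')\big)^{-1}q(e)^{-1}.$$
By Lemma 3.2(b), the pairs $\{e,e'\}$ and $\{\bar e,\bar e'\}$ give the same $D_f$.

We record the consequences. An isomorphism $D\cong D'$ carries foldable pairs to foldable pairs, with isomorphic results. Folding keeps the graph connected. It keeps (S), since the image of a closed path is a closed path with the same label. It strictly lowers the number of edges.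

## 6. The order of folds does not matter

**Lemma 6.1 (local confluence).** Let $f_1=\{e,e'\}$ and $f_2=\{h,h'\}$ be foldable pairs of $D$, and put $D_i=D_{f_i}$. Then either $D_1\cong D_2$, or the image of $f_2$ is a foldable pair in $D_1$, the image of $f_1$ is a foldable pair in $D_2$, and folding these gives decorated graphs $D_{12}$ and $D_{21}$ with $D_{12}\cong D_{21}$.

*Proof.* **Step 1: when a pair disappears.** We first see what happens if the fold of one pair already glues the other. The only edge identifications in $G_{f_1}$ are $e\sim e'$ and $\bar e\sim\bar e'$. So if $h$ and $h'$ have equal images in $G_{f_1}$, then $\{h,h'\}$ is $\{e,e'\}$ or $\{\bar e,\bar e'\}$. In the first case $D_1\cong D_2$ trivially. In the second, foldability of $\{\bar e,\bar e'\}$ gives $\tau(e)=\tau(e')$, so both pairs are of type II and $D_1\cong D_2$ by the end of Section 5.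

The condition "$\{h,h'\}$ is $\{e,e'\}$ or $\{\bar e,\bar e'\}$" is symmetric in $f_1$ and $f_2$. If it fails, the images of $h,h'$ in $G_{f_1}$ are distinct; they have the same origin and letter, so they form a foldable pair, and the same is true of the images of $e,e'$ in $G_{f_2}$. We assume this from now on. The pairs and their inverses may still share an edge. This does not matter: below we only use the values of $q$ on $e,e',h,h'$ and of gauges at their termini, all of them read on $G$.

**Step 2: the common quotient.** The purpose of this step is to compare the underlying graphs. Those of $D_{12}$ and $D_{21}$ are the same quotient $\hat G$ of $G$, namely by the equivalence relation generated by both sets of identifications, with the same $\lambda$. On vertices, a type II fold identifies nothing, and a type I fold identifies only the two termini of its pair. It remains to compare $T$ and $q$. Let $t\in T$.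

**Step 3: both of type II.** We check that both discrepancies are recorded in either order. Neither fold identifies vertices, so the second folds are again of type II. Let $s_1,s_2\in Q$ lift $q(e)^{-1}q(e')$ and $q(h)^{-1}q(h')$. In $D_1$ the class is $[(t,s_1)]$ and the image of $h$ carries $q(h)$ modulo $N_{(t,s_1)}$, so $s_2$ is a lift of the element of the second fold. Hence $D_{12}$ has class $[(t,s_1,s_2)]$ and labels $q$ modulo $N_{(t,s_1,s_2)}$, and $D_{21}$ has class $[(t,s_2,s_1)]$, which is the same, and the same labels.

**Step 4: one of each type.** We find a single labelling that serves both orders. By symmetry let $f_1$ be of type I and $f_2$ of type II. In $D_1$ the termini of $h,h'$ are still equal, so the second fold there is of type II. In $D_2$ the vertices are those of $G$, so the second fold there is of type I. Choose a gauge on $G$ with $q(e)=q(e')$, and let $s$ lift $q(h)^{-1}q(h')$. In the first order we push $q$ to $G_{f_1}$ and then add $s$. In the second order we add $s$ and reduce modulo $N_{(t,s)}$; still $q(e)=q(e')$, so we push forward. Both orders give the class $[(t,s)]$ and the push-forward to $\hat G$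 of $q$ modulo $N_{(t,s)}$.

**Step 5: both of type I, with $\{\tau(h),\tau(h')\}\neq\{\tau(e),\tau(e')\}$.** Again we find a single labelling. The first fold does not identify the two termini of the other pair, so the second folds are of type I too. To compute $D_{12}$, gauge $q$ so that $q(e)=q(e')$, push it to $G_{f_1}$, and there apply a gauge $g_1$ that makes the labels of $h,h'$ equal. Pull $g_1$ back to $V$; the pull-back has equal values at $\tau(e)$ and $\tau(e')$, so after this further gauge change on $G$ the labels of $e,e'$ are still equal, and those of $h,h'$ are equal as well. We have found a labelling in the gauge class of $q$ that is equal on $e,e'$ and equal on $h,h'$, and $D_{12}$ is its push-forward to $\hat G$. Using the same labelling to compute $D_{21}$, we get the same push-forward. The class is $T$ in both cases.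

**Step 6: both of type I, with $\{\tau(h),\tau(h')\}=\{\tau(e),\tau(e')\}$.** This is the situation of Example 1.1: either fold makes the other one type II, and the two discrepancies differ. We compare them. Rename so that $\tau(h)=\tau(e)$ and $\tau(h')=\tau(e')$. Gauge so that $q(e)=q(e')$, and put
$$a=q(h)^{-1}q(h')\in Q/N_T,\qquad s\in Q\ \text{a lift of } a,\qquad T'=[(t,s)].$$
Folding $f_1$ first, we push $q$ to $G_{f_1}$. The second fold has element $a$, so $D_{12}$ has class $T'$ and labels $q$ modulo $N_{T'}$.

For $D_{21}$ choose a gauge $g$ with $q^g(h)=q^g(h')$. By (4) for the pair $h,h'$ this means $g(\tau(h'))=g(\tau(h))\,q(h)^{-1}q(h')$, that is,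
$$g(\tau(e'))=g(\tau(e))\,a .$$
After the type I fold of $f_2$, the images of $e,e'$ have the same terminus, and the element of the second fold is
$$q^g(e)^{-1}q^g(e')=g(\tau(e))\,q(e)^{-1}q(e')\,g(\tau(e'))^{-1}=g(\tau(e))\,a^{-1}g(\tau(e))^{-1},$$
since $q(e)=q(e')$. This is a conjugate of $a^{-1}$, so by Lemma 3.2(b) the class is again $T'$. The labels of $D_{21}$ are $q^g$ modulo $N_{T'}$. Modulo $N_{T'}$ we have $a=1$, so $g(\tau(e))=g(\tau(e'))$ there, and $g$ descends to the vertices of $\hat G$. So the labels of $D_{12}$ and $D_{21}$ differ by a gauge change, and $D_{12}\cong D_{21}$. $\square$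

**Lemma 6.2.** All maximal sequences of folds starting from $D$ end at the same decorated graph up to isomorphism. Its underlying graph is the rose with one vertex and $n$ loops labelled $x_1,\dots,x_n$.

*Proof.* **Step 1: uniqueness.** This is Newman's lemma in our setting; here is the argument. Sequences of folds are finite because edges are lost. We use induction on the number of edges of $D$. If $D$ has no foldable pair, there is nothing to show. Otherwise take two maximal sequences, beginning with $f_1$ and $f_2$. If $D_{f_1}\cong D_{f_2}$, the induction hypothesis applies to this decorated graph. If not, Lemma 6.1 gives $D_{12}\cong D_{21}$. Continue from there by some maximal sequence, with end $\Omega$. By the induction hypothesis for $D_{f_1}$, the first given sequence ends at $\Omega$ up to isomorphism, and by the induction hypothesis for $D_{f_2}$, so does the second.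

**Step 2: the shape of the end.** Let $D$ have no foldable pair. We claim that a reduced path (one never followed immediately by its own backtrack, $e_{j+1}\neq\bar e_j$) has a reduced label. If $\lambda(e_{j+1})=\lambda(e_j)^{-1}$ for consecutive edges, then $\bar e_j$ and $e_{j+1}$ have the same origin and the same letter, so they are equal, since no pair is foldable; this contradicts reducedness.

Let $v$ be a vertex. By (S) at $v$ there is, for each $i$, a closed path at $v$ whose label equals $x_i$ in $X$. Deleting backtracks changes neither its endpoints nor its value in $X$, so we may take it reduced. Its label is then a reduced word equal to $x_i$, hence the single letter $x_i$. So the path is one edge, a loop $l_i$ at $v$ labelled $x_i$. Every edge starting at $v$ has a letter $x_i^{\pm1}$, the same as $l_i$ or $\bar l_i$, and so equals it, again because no pair is foldable. Thus the edges at $v$ are exactly the $l_i$ and $\bar l_i$, all of them loops, and since $G$ is connected, $v$ is the only vertex. $\square$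

**Definition 6.3.** $I(D)$ is the AC class $T$ of the end of any maximal sequence of folds from $D$.

By Lemma 6.2, $I$ is well defined and isomorphism invariant, and $I(D)=I(D_f)$ for every fold. Example 1.1 shows $I=[(v_0^{-2}u)]$ for its graph.

We shall need that dangling edges are invisible to $I$.

**Lemma 6.4 (spikes).** Let $D'$ be obtained from $D$ by adding a new vertex $v'$ and a new edge $d$ from some $v\in V$ to $v'$ (with $\bar d$), with arbitrary $\lambda(d)\in L$ and $q(d)$. Then $I(D')=I(D)$.

*Proof.* Note that $D'$ is connected and satisfies (S). We use induction on the number of edges of $D$. Suppose $D$ has a foldable pair $f$. Then $f$ is foldable in $D'$, of the same type. Extend any gauge used for $f$ by the value $1$ at $v'$; this shows that $D'_f$ is $D_f$ with a spike attached at the image of $v$. By induction, $I(D')=I(D'_f)=I(D_f)=I(D)$.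

Suppose $D$ has no foldable pair. By Lemma 6.2 it is a rose, so there is an edge $l$ of $D$ with $\lambda(l)=\lambda(d)$, $o(l)=v=o(d)$ and $\tau(l)=v\neq v'=\tau(d)$. Then $\{l,d\}$ is of type I, and folding it gives a rose with $T$ unchanged. So $I(D')=T=I(D)$. $\square$

## 7. The AC class of a tuple in $X\times Q$

Let $c=(c_1,\dots,c_N)\in Q^N$ and let $W=(W_1,\dots,W_N)$ be words in the letters $L$, possibly empty or unreduced, whose values in $X$ generate $X$.

**Definition 7.1.** $D(W,c)$ is the following decorated graph. The graph has a center and, for each $i$ with $W_i\ne\emptyset$, a petal: a cycle of $|W_i|$ edges through the center that reads $W_i$. $T$ is the class of the tuple of those $c_i$ with $W_i=\emptyset$. $q$ is any labelling for which the product along the $i$-th petal is $c_i$ modulo $N_T$. Put $J(W,c)=I(D(W,c))$.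

The choice of $q$ does not matter up to isomorphism. Let $e_1\cdots e_l$ be a petal with interior vertices $v_1,\dots,v_{l-1}$. The gauge that is $1$ at the center and $g(v_j)=q(e_1\cdots e_j)$ gives $q^g(e_j)=q(e_1\cdots e_{j-1})\,q(e_j)\,q(e_1\cdots e_j)^{-1}=1$ for $j\le l-1$, and $q^g(e_l)=q(e_1\cdots e_l)=c_i$. So every admissible labelling is gauge equivalent to this one. Condition (S) holds at the center, since the petals read words whose values generate $X$. We may therefore choose, in each argument below, whatever labelling is convenient.

**Lemma 7.2.** $J(W,c)$ depends only on $c$ and on the values $a_i\in X$ of the words $W_i$.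

*Proof.* Words with the same value in $X$ are connected by insertions and deletions of $xx^{-1}$ with $x\in L$. So it suffices to compare the graphs before and after one insertion in $W_i$.

**Case 1: $W_i=\emptyset$ becomes $xx^{-1}$.** Here an entry of the tuple becomes a petal, and a type II fold must turn it back. The new petal has edges $e_1,e_2$; choose $q(e_1)=c_i$ and $q(e_2)=1$. The edges $\bar e_1$ and $e_2$ both start at the middle vertex, carry the letter $x^{-1}$, and end at the center. They form a foldable pair of type II with element $q(\bar e_1)^{-1}q(e_2)=c_i$. After the fold, $c_i$ has joined the tuple, and the petal has become a single edge from the center to the middle vertex. The result is $D(W,c)$ for the old $W$ with a spike, and Lemma 6.4 applies.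

**Case 2: $W_i=UV\neq\emptyset$ becomes $Uxx^{-1}V$.** Here one type I fold makes the insertion a spike. Let $e_j,e_{j+1}$ be the two new edges and choose $q=1$ on both. The vertex between them is interior. The petal has at least $3$ edges, so $o(e_j)\ne\tau(e_{j+1})$. The edges $\bar e_j$ and $e_{j+1}$ have the same origin and the same letter $x^{-1}$, so they form a foldable pair of type I, and their $q$-labels agree already. Folding closes up the petal to one reading $UV$ with product $c_i$, plus a spike. Lemma 6.4 applies again. $\square$

So we may write $J(v)$ for a tuple $v=((a_i,c_i))_i\in(X\times Q)^N$ with $\langle a_1,\dots,a_N\rangle=X$.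

## 8. Invariance under Nielsen moves

**Lemma 8.1.** If $v'$ arises from $v$ by a Nielsen move, then $J(v')=J(v)$.

*Proof.* Nielsen moves keep the condition that the $a_i$ generate $X$. A permutation permutes petals and entries of the tuple. An inversion of $(a_i,c_i)$ either reverses the $i$-th petal (use the inverse word; the product becomes $c_i^{-1}$), or, if $W_i=\emptyset$, inverts an entry of the tuple in $T$, which is an AC move. In both cases the decorated graphs are isomorphic.

There remains $(a_1,c_1)\mapsto(a_1a_2,c_1c_2)$. Let $D=D(W,c)$, and let $D'$ be built with $W_1'=W_1W_2$ and $c_1'=c_1c_2$, all other data unchanged. We must show $I(D')=I(D)$, and do so by folding $D'$ to $D$ where needed.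

**Case 1: $W_2=\emptyset$.** We check that nothing essential changes. If also $W_1=\emptyset$, then $c_1$ and $c_2$ are both entries of the tuple, which undergoes the AC move $c_1\mapsto c_1c_2$; nothing else changes. If $W_1\ne\emptyset$, then $c_2\in N_T$, so $c_1c_2\equiv c_1$ modulo $N_T$ and $D'\cong D$.

**Case 2: $W_1\neq\emptyset$ and $W_2\ne\emptyset$.** We zip the $W_2$-part of petal 1 onto petal 2. In $D'$ let $f_1'\cdots f_l'$ be the last part of petal 1, reading $W_2$, and $f_1\cdots f_l$ petal 2. Choose
$$q(f_1')=q(f_1)=c_2,\qquad q(f_j')=q(f_j)=1\ \text{ for } j\ge2,$$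
and labels with product $c_1$ on the $W_1$-part; the product along petal 1 is $c_1c_2$, as it should be. Fold successively
$$\{\bar f_l',\bar f_l\},\ \{\bar f_{l-1}',\bar f_{l-1}\},\ \dots,\ \{\bar f_1',\bar f_1\}.$$
At the first step both edges start at the center; at each later step their origins have been identified by the preceding fold. They have the same letter and the same $q$-label. The vertex $o(f_j')$ is an interior vertex of petal 1 (for $j=1$ because $W_1\ne\emptyset$) and has not yet been identified with anything, so it differs from $o(f_j)$. Thus every fold is of type I and needs no gauge change. The last fold identifies $o(f_1')$ with $o(f_1)$, the center. What remains of petal 1 is a petal reading $W_1$ with product $c_1$; the result is $D$.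

**Case 3: $W_1=\emptyset\neq W_2$.** Here $c_1$ is an entry of the tuple of $D$ but not of that of $D'$, so a type II fold must produce it. In $D'$ both petals $f_1'\cdots f_l'$ (petal 1) and $f_1\cdots f_l$ (petal 2) read $W_2$. Choose
$$q(f_1')=c_1c_2,\qquad q(f_1)=c_2,\qquad\text{all other } q(f_j')=q(f_j)=1 .$$
Fold $\{\bar f_j',\bar f_j\}$ for $j=l,\dots,2$. As in Case 2 these are of type I, because $o(f_j')$ for $j\ge2$ is an interior vertex of petal 1 not yet identified with anything. Now $f_1$ and $f_1'$ both start at the center and have the same terminus. Folding them is of type II, with element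
$$q(f_1)^{-1}q(f_1')=c_2^{-1}c_1c_2,$$
a conjugate of $c_1$. By Lemma 3.2(b) the new class is that of the old tuple with $c_1$ added, which is the class of $D$. Petal 2 remains, with product $c_2$. The result is $D$. $\square$

**Proof of Theorem 3.5.** For the tuple $((x_i,u_i)_i,(1,w_j)_j)$ take $W_i$ to be the one-letter word $x_i$ for $i\le n$ and the empty word for the other entries. The decorated graph is the rose with loops labelled $x_1,\dots,x_n$ and $T=[w]$. It has no foldable pair, so $J=[w]$. In the same way $J=[w']$ for the second tuple. The tuples are Nielsen equivalent, so $[w]=[w']$ by Lemma 8.1. $\square$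

With the deduction in Section 3, this completes the proof of Theorem 2.3.

## 9. Without condition (ii): a more general theorem and the cosets of $\mathscr K_n$

The same two tools, Theorem 3.5 and Lemma 3.4, give more.

**Theorem 9.1.** Let $F$ be free of rank $n+k$, $Q$ a group, and $\pi=(\xi,\eta):F\to X\times Q$ a homomorphism. Let $z,z'$ be $n$-tuples in $F$, each extendable to a basis of $F$, with $\pi(z_i)=\pi(z_i')$ and $\xi(z_i)=x_i$ for all $i$, and such that $\eta(z_1),\dots,\eta(z_n)$ generate $\eta(F)$. Then there is $\kappa\in\mathrm{Aut}(F)$ with $\pi\kappa=\pi$ and $\kappa(z_i')=z_i$ for all $i$.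

*Proof.* For $n=0$ take $\kappa=\mathrm{id}$. Let $n\ge1$. Replacing $Q$ by $\eta(F)$, we may assume $Q=\eta(F)$.

**Step 1: make $\xi$ trivial on the complements.** Extend $z,z'$ to bases $(z,\tilde b)$ and $(z',\tilde b')$. Choose words $s_j,s_j'$ with $s_j(x)=\xi(\tilde b_j)$ and $s_j'(x)=\xi(\tilde b_j')$, and put
$$b_j=\tilde b_j\,s_j(z)^{-1},\qquad b_j'=\tilde b_j'\,s_j'(z')^{-1}.$$
Then $(z,b)$ and $(z',b')$ are bases. Since $\xi(z_i)=\xi(z_i')=x_i$, we have $\xi(b_j)=\xi(b_j')=1$.

**Step 2: compare and lift.** The $\pi$-images of the two bases are $((x_i,\eta(z_i))_i,(1,\eta(b_j))_j)$ and $((x_i,\eta(z_i))_i,(1,\eta(b_j'))_j)$. They are Nielsen equivalent, so $\eta(b)\sim\eta(b')$ by Theorem 3.5. Lemma 3.4 gives a basis $(z,b'')$ with $\pi(b_j'')=(1,\eta(b_j'))=\pi(b_j')$. Let $\kappa$ be the automorphism with $z_i'\mapsto z_i$ and $b_j'\mapsto b_j''$. Then $\pi\kappa=\pi$ holds on the basis $(z',b')$, hence on $F$. $\square$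

The first consequence is that condition (ii) is superfluous.

**Corollary 9.2.** Let $\mathrm{Fix}(Z^n)\le\mathrm{Aut}(X^n*Y^n)$ be the pointwise stabilizer of $Z^n$. Then
$$\{\alpha\in\mathrm{Aut}(X^n*Y^n):\alpha\text{ satisfies (i)}\}=\mathscr K_n\cdot\mathrm{Fix}(Z^n).$$

*Proof.* If $\kappa\in\mathscr K_n$ and $\beta\in\mathrm{Fix}(Z^n)$, then $\pi\kappa\beta(z_i)=\pi\beta(z_i)=\pi(z_i)$. Conversely, let $\alpha$ satisfy (i). Apply Theorem 9.1 with $Q=Y$, $k=n$ and $z_i'=\alpha(z_i)$; the elements $\eta(z_i)=y_i$ generate $Y$. We get $\kappa\in\mathscr K_n$ with $\kappa\alpha(z_i)=z_i$, so $\alpha=\kappa^{-1}(\kappa\alpha)$ is in $\mathscr K_n\cdot\mathrm{Fix}(Z^n)$. $\square$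

**Corollary 9.3.** The map $\alpha\mapsto w(\alpha)=(\eta\alpha(y_1),\dots,\eta\alpha(y_n))$ induces a bijection from $\mathscr K_n\backslash\mathscr A_n$ onto the set of $n$-tuples in $Y^n$ that are AC equivalent (without stabilization) to $(y_1,\dots,y_n)$. Moreover, for an $n$-tuple $w$ in $Y^n$ the following are equivalent:

(a) $w\sim y$;

(b) $w=w(\alpha)$ for some $\alpha\in\mathscr A_n$;

(c) $((x_i,y_i)_i,(1,w_i)_i)$ is Nielsen equivalent in $X^n\times Y^n$ to $((x_i,1)_i,(1,y_i)_i)$.

*Proof.* **Step 1: well-definedness and injectivity.** For $\kappa\in\mathscr K_n$ and $\alpha\in\mathscr A_n$ we have $\pi\kappa\alpha=\pi\alpha$, and (i) and (ii) depend only on $\pi\alpha$; so $\mathscr K_n\mathscr A_n\subseteq\mathscr A_n$. For $\alpha,\alpha'\in\mathscr A_n$, the equality $w(\alpha)=w(\alpha')$ means that $\pi\alpha$ and $\pi\alpha'$ agree on the basis $(z,y)$, i.e. $\pi\alpha=\pi\alpha'$, and this is equivalent to $\alpha'\alpha^{-1}\in\mathscr K_n$.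

**Step 2: the image, and (a)⇔(b).** That $w(\alpha)\sim y$ for $\alpha\in\mathscr A_n$ is (2), proved in Section 3 from Theorem 3.5. Conversely, if $w\sim y$, Lemma 3.4 with $b=y$ gives a basis $(z,b'')$ with $\pi(b_i'')=(1,w_i)$. The automorphism $\beta$ with $z_i\mapsto z_i$, $y_i\mapsto b_i''$ is in $\mathscr A_n$ and has $w(\beta)=w$.

**Step 3: (b)⇒(c)⇒(a).** If $w=w(\alpha)$, apply $\pi$ to the Nielsen equivalent bases $(\alpha(z),\alpha(y))$ and $(x,y)$ to get (c). If (c) holds, note that $((x_i,1)_i,(1,y_i)_i)$ is Nielsen equivalent to $((x_i,y_i)_i,(1,y_i)_i)$: multiply $(x_i,1)$ by $(1,y_i)$. Now Theorem 3.5 gives $w\sim y$. $\square$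

Consequently, the Andrews–Curtis conjecture (without stabilization) for rank $n$ is equivalent to the statement that every $n$-tuple normally generating $Y^n$ is of the form $w(\alpha)$ with $\alpha\in\mathscr A_n$. Theorem 2.3 holds independently of that conjecture.

**An example in $S_5$.** In Theorem 9.1 the hypothesis that the $\eta(z_i)$ generate $\eta(F)$ cannot be dropped. Let $n=k=1$, $F=\langle z,b\rangle$, $Q=S_5$, and
$$\xi(z)=x,\quad \xi(b)=1,\qquad \eta(z)=\zeta=(1\,2),\quad \eta(b)=t=(1\,2\,3\,4\,5).$$
The elements $\zeta$ and $t$ generate $S_5$, so $\eta(F)=S_5$, while $\eta(z)$ alone does not generate it. Choose $h\in F$ with $\eta(h)=(3\,4)$ and let $z'=hzh^{-1}$. Then $z'$ belongs to the basis $(hzh^{-1},hbh^{-1})$. Moreover $\xi(z')=x$, because $X=\langle x\rangle$ is abelian, and $\eta(z')=(1\,2)$, because $(3\,4)$ commutes with $(1\,2)$. So $\pi(z')=\pi(z)$, and every hypothesis but the one in question holds.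

Suppose there were $\kappa\in\mathrm{Aut}(F)$ with $\pi\kappa=\pi$ and $\kappa(z')=z$. Put $\beta(f)=\kappa(hfh^{-1})$. This is an automorphism with $\beta(z)=z$.

*An automorphism of $F$ fixing $z$ sends $b$ to $z^ab^{\pm1}z^c$ for some $a,c\in\mathbb Z$.* To see this, write $\beta(b)=z^ab'z^c$, where $b'\neq1$ is reduced and begins and ends with a letter $b^{\pm1}$; this is possible since $\beta(b)$ is not a power of $z$. Then $z$ and $b'$ form a basis. Write $b'=pc_0p^{-1}$ reduced with $c_0$ cyclically reduced. For $m\neq0$ the reduced form of $b'^m$ is $pc_0^mp^{-1}$, which also begins and ends with a letter $b^{\pm1}$. So in an alternating product of nontrivial powers of $z$ and of $b'$ nothing cancels between the factors, and lengths add. Write $b$ as such a product. As $b$ has length $1$ and is not a power of $z$, the product is a single factor $b'^m$ with $|pc_0^mp^{-1}|=1$. So $p=1$, $m=\pm1$ and $b'=b^{\pm1}$.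

Since $\pi\kappa=\pi$, we have $\pi\beta(b)=\pi(hbh^{-1})$. The $\xi$-component gives $x^{a+c}=1$, so $c=-a$. The $\eta$-component gives
$$\zeta^at^{\pm1}\zeta^{-a}=(3\,4)\,t\,(3\,4)=(1\,2\,4\,3\,5).$$
The left side is, according to the parity of $a$ and the sign, one of
$$(1\,2\,3\,4\,5),\quad(1\,5\,4\,3\,2),\quad(1\,3\,4\,5\,2),\quad(1\,2\,5\,4\,3).$$
None of these is $(1\,2\,4\,3\,5)$: the second and third do not send $1$ to $2$, while the first sends $2$ to $3$ and the fourth sends $2$ to $5$. So no such $\kappa$ exists.
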